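# A grid with one wide gap, and why separation $1/f_c$ is not enough for TV-norm minimization

## 1. Half-integers with one gap slightly too wide

Fix $\delta\in(0,\tfrac12)$ and put
$$a=\frac{1+\delta}{2},\qquad \lambda_k=a+k\quad(k=0,1,2,\dots),\qquad \Lambda=\{\pm\lambda_k:\ k\ge 0\}.$$
For $\delta=\frac14$ this is $\Lambda=\{\pm0.625,\ \pm1.625,\ \pm2.625,\dots\}$. Consecutive points of $\Lambda$ are at distance exactly $1$, except for the middle pair, where $\lambda_0-(-\lambda_0)=1+\delta$. If $\delta$ were $0$, we would have the half-integers $\mathbb Z+\frac12$. So $\Lambda$ is a perfect grid that was cut at the origin and pulled apart a little.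

**Definition (the class $\mathcal B$).** $\mathcal B$ is the set of entire functions $f$ with $|f(z)|\le e^{2\pi|\mathrm{Im}\,z|}$ for all $z\in\mathbb C$.

For example $\cos 2\pi z$, $e^{2\pi i z}$ and every constant of modulus at most $1$ belong to $\mathcal B$. The function $\cos4\pi z$ does not, since $\cosh 4\pi y>e^{2\pi y}$ for large $y$. Functions in $\mathcal B$ satisfy $|f|\le1$ on $\mathbb R$.

The proof turns on the following fact (Lemma B below): *there are signs $v_t\in\{\pm1\}$, $t\in\Lambda$, such that no $f\in\mathcal B$ satisfies $f(t)=v_t$ for all $t\in\Lambda$.* On the perfect grid the situation is the opposite, as we will see: there a positivity argument interpolates all signs. Pulling the grid apart, which only increases the distances between points, destroys this.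

The purpose of $\Lambda$ is to answer a question about recovering point sources from low frequencies.

## 2. Point sources, low-pass data, and the conjectured separation

Let $\mathbb T=[0,1]$ with endpoints identified, and let $|t-t'|$ denote the wrap-around distance on $\mathbb T$; for instance $0.1$ and $0.9$ are at distance $0.2$. A signal is a measure $x=\sum_j a_j\delta_{t_j}$ with finite nonempty support $T=\{t_j\}\subset\mathbb T$ and complex amplitudes $a_j\ne0$. We observe only its Fourier coefficients up to an integer cut-off $f_c\ge1$: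
$$y=\mathcal F_cx,\qquad y_k=\int_{\mathbb T}e^{-i2\pi kt}\,x(dt)=\sum_ja_je^{-i2\pi kt_j},\qquad k\in\mathbb Z,\ |k|\le f_c .$$
The **minimum separation** is $\Delta(T)=\min_{t\ne t'\in T}|t-t'|$, with $\Delta(T)=+\infty$ if $|T|=1$. **TV-norm minimization** is the convex program
$$\min_{\tilde x}\ \|\tilde x\|_{\mathrm{TV}}\quad\text{subject to}\quad\mathcal F_c\tilde x=y$$
over all finite complex Borel measures $\tilde x$ on $\mathbb T$. The total-variation norm of our signal is $\|x\|_{\mathrm{TV}}=\sum_j|a_j|$. The program **succeeds** if $x$ is its unique solution.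

It succeeds whenever $\Delta\ge2/f_c$ (Candès and Fernandez-Granda 2012) and whenever $\Delta\ge1.26/f_c$ (Fernandez-Granda 2016); these results were proved under hypotheses requiring $f_c$ sufficiently large, e.g. $f_c\ge128$, resp. $f_c\ge10^3$. The text "From Seismology to Compressed Sensing and Back, a Brief History of Optimization-Based Signal Processing" is the source of the following conjecture: TV-norm minimization succeeds if $\Delta\ge1/f_c$. We ask whether there is $f_0$ such that for all integers $f_c\ge f_0$ and every signal with $\Delta(T)\ge1/f_c$, the signal is the unique solution. The answer is no.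

**Theorem 1.** There are $\varepsilon>0$, $\eta>0$, an integer $n\ge2$, reals $\tau_1<\dots<\tau_n$ with $\tau_{j+1}-\tau_j\ge1+\varepsilon$, signs $v_j\in\{\pm1\}$, and $f_0$ such that for every integer $f_c\ge f_0$:

1. $T=\{\tau_j/f_c \bmod 1\}$ has $n$ points and $\Delta(T)\ge(1+\varepsilon)/f_c>1/f_c$.
2. For every $x=\sum_ja_j\delta_{\tau_j/f_c}$ with $a_j/|a_j|=v_j$ (e.g. $a_j=v_j$), $x$ is not a minimizer of the TV program. In fact
$$\min\|\tilde x\|_{\mathrm{TV}}\le\|x\|_{\mathrm{TV}}-\frac{\eta^2}{2}\min_j|a_j| .$$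
3. No signal whose support contains $T$ and whose phases on $T$ are $v_j$ is a minimizer.

So the conjecture fails for every sufficiently large $f_c$, with a fixed number of spikes of amplitudes $\pm1$, and it still fails with $(1+\varepsilon)/f_c$ in place of $1/f_c$. Let $C_*$ be the infimum of the $C$ such that "$\Delta\ge C/f_c$ implies success, for all $f_c$ large" holds. By Theorem 1 every such $C$ exceeds $1+\varepsilon$, so $C_*\ge1+\varepsilon>1$; and $C_*\le1.26$ by Fernandez-Granda 2016. The argument does not determine $C_*$.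

There is also a positive statement, which shows how delicate the failure is.

**Proposition 2.** For every $f_c\ge1$, if $T\subset\{\theta+j/f_c\}_{j=0}^{f_c-1}$ for some $\theta$, then TV minimization succeeds for every $x$ supported on $T$ (arbitrary complex amplitudes).

## 3. Duality: from measures to bounded trigonometric polynomials

**Step 1: express the minimum through polynomials.** This step replaces a question about measures by a question about which values a bounded trigonometric polynomial can take. Let $V$ be the space of trigonometric polynomials $\sum_{|k|\le f_c}c_ke^{2\pi ikt}$ with the sup norm on $\mathbb T$, and set $L(p)=\int p\,dx$ for $p\in V$. Since $\int e^{2\pi ikt}\,dx=y_{-k}$, the functional $L$ depends only on $y$.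

If $\tilde x$ is feasible, then $|L(p)|=|\int p\,d\tilde x|\le\|p\|_\infty\|\tilde x\|_{\mathrm{TV}}$, so $\|L\|\le\|\tilde x\|_{\mathrm{TV}}$. Conversely, by the Hahn–Banach theorem $L$ extends to $C(\mathbb T)$ with the same norm, and by the Riesz representation theorem the extension is integration against a complex measure of TV norm $\|L\|$. That measure agrees with $x$ on every $e^{-2\pi ikt}$, $|k|\le f_c$, so it is feasible. The minimum is therefore attained and equals $\|L\|$. As $V$ is finite-dimensional, its unit ball is compact; rotating $q$ by a unimodular constant makes $L(q)$ nonnegative. Hence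
$$\min\|\tilde x\|_{\mathrm{TV}}=\|L\|=\max_{q\in V,\ \|q\|_\infty\le1}\mathrm{Re}\sum_ja_jq(t_j).\tag{1}$$

Suppose $x$ is a minimizer. Then some $q\in V$ with $\|q\|_\infty\le1$ has $\mathrm{Re}\sum_ja_jq(t_j)=\sum_j|a_j|$. Each term satisfies $\mathrm{Re}\,a_jq(t_j)\le|a_j|$, so equality holds in each, i.e. $a_jq(t_j)=|a_j|$. Thus:
$$x\text{ a minimizer}\ \Longrightarrow\ \exists\,q\in V,\ \|q\|_\infty\le1,\quad q(t_j)=\overline{a_j}/|a_j|\ \text{ for all }j.\tag{2}$$

*A case by hand.* Let $f_c=1$ and $x=\delta_0-\delta_s$ with $0<s<\frac12$. If $x$ were a minimizer, (2) would give $q$, and $\mathrm{Re}\,q\in V$ would take the values $1$ at $0$ and $-1$ at $s$. A real element of $V$ has the form $\alpha+\rho\cos2\pi(t-\phi)$ with $\rho\ge0$, and its maximum $\alpha+\rho$ and minimum $\alpha-\rho$ would have to be $1$ and $-1$. So $\alpha=0$, $\rho=1$, and the points where $\pm1$ is attained are antipodal, which contradicts $s<\frac12$. Hence $x$ is not a minimizer. Here the spikes are closer than $1/f_c$. This is what a failure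 looks like: *signs that no $q$ can take.*

**Step 2: rescale to entire functions.** This step removes $f_c$ from the problem, so that one argument serves all cut-offs. We claim:
$$q\in V,\ \|q\|_\infty\le1\ \Longrightarrow\ f(z):=q(z/f_c)\in\mathcal B.\tag{3}$$
With $w=e^{2\pi iz}$, write $q(z)=w^{-f_c}p(w)$ where $p$ is a polynomial and $|p|\le1$ on $|w|=1$. By the maximum principle $|p(w)|\le1$ for $|w|\le1$, that is, for $\mathrm{Im}\,z\ge0$. There $|w^{-f_c}|=e^{2\pi f_c\mathrm{Im}\,z}$, so $|q(z)|\le e^{2\pi f_c\mathrm{Im}\,z}$. For $\mathrm{Im}\,z\le0$ argue in the same way with $w^{-1}$. Replacing $z$ by $z/f_c$ gives (3).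

In the variable $z=f_ct$, separation $1/f_c$ becomes separation $1$. By (2) and (3), to defeat the conjecture it is enough to find finitely many reals with gaps at least $1$, and signs on them, such that no $f\in\mathcal B$ takes these signs at these reals.

## 4. Grids: a convex combination of Fejér kernels

**Proof of Proposition 2.**

**Step 1: the kernel.** We look for a nonnegative kernel that isolates one grid point. Translate so that $\theta=0$ and let
$$F(t)=\Big(\frac{\sin\pi f_ct}{f_c\sin\pi t}\Big)^2=\frac1{f_c}\sum_{|k|<f_c}\Big(1-\frac{|k|}{f_c}\Big)e^{2\pi ikt}.$$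
This is a trigonometric polynomial of degree $f_c-1$ with $F\ge0$, $F(0)=1$, and its only zeros are the points $j/f_c\not\equiv0$. Since $\sum_{j=0}^{f_c-1}e^{-2\pi ikj/f_c}$ vanishes for $0<|k|<f_c$ and equals $f_c$ for $k=0$,
$$\sum_{j=0}^{f_c-1}F(t-j/f_c)\equiv1.$$

**Step 2: the polynomial $q$.** We build $q\in V$ with $q(t_j)=s_j:=\overline{a_j}/|a_j|$ and $|q|<1$ off $T$.

Suppose first that $T$ is not the full grid, or that the $s_j$ are not all equal. Put $q=\sum_{t_j\in T}s_jF(\cdot-t_j)$. Then $q(t_j)=s_j$, and $q=0$ at grid points outside $T$. At a point off the grid all weights $F(t-j/f_c)$ are positive with sum $1$. If $T$ is not the full grid, a positive weight is missing and $|q|\le\sum_{t_j\in T}F(t-t_j)<1$. If $T$ is the full grid, then $q(t)$ is a convex combination, with all weights positive, of unimodular numbers that are not all equal, so $|q(t)|<1$ by strict convexity of the disc.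

If $T$ is the full grid and all $s_j=s$, put $q=s(1-\frac12\sin^2\pi f_ct)$. Because $\sin^2\pi f_ct=\frac12(1-\cos2\pi f_ct)$, this has degree $f_c$. It equals $s$ on $T$, and $|q|<1$ off $T$.

In all cases $q\in V$, $\|q\|_\infty=1$ and $\{|q|=1\}=T$.

**Step 3: uniqueness.** We show that the existence of $q$ forces every minimizer to be $x$. For feasible $\tilde x$,
$$\|x\|_{\mathrm{TV}}=\int q\,dx=\int q\,d\tilde x\le\int|q|\,d|\tilde x|\le\|\tilde x\|_{\mathrm{TV}} .$$
So $x$ is a minimizer. If $\tilde x$ is another, then $\int(1-|q|)\,d|\tilde x|=0$, so $\tilde x$ is supported on $\{|q|=1\}=T$. Then $\tilde x-x$ is supported on $|T|\le f_c<2f_c+1$ points, and its Fourier coefficients vanish for $|k|\le f_c$. Those with $k=0,\dots,|T|-1$ form a homogeneous linear system for its masses, whose matrix is a Vandermonde matrix with the distinct nodes $e^{-2\pi it_j}$. Hence $\tilde x=x$. $\blacksquare$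

*Small cut-offs.* If $\Delta(T)\ge1/f_c$ and $|T|=n\ge2$, the $n$ consecutive gaps around the circle are each at least $1/f_c$ and sum to $1$. So $n\le f_c$, with equality only if $T$ is a full grid. For $f_c=1$ only single spikes are possible. For $f_c=2$ we have a single spike or two antipodal ones. In all these cases $T$ lies on a grid and Proposition 2 gives success. From $f_c=3$ on, sets that lie on no grid of step $1/f_c$ appear.

## 5. What the defect does to the kernels

A natural first attempt for a general $T$ with $\Delta(T)\ge1/f_c$ is to keep $q=\sum_js_jF(\cdot-t_j)$. This already fails for two spikes with $s_1=s_2=1$ at a distance $d$ that is not a multiple of $1/f_c$: then $q(t_1)=1+F(d)>1$. The shifted kernels no longer vanish at the other nodes.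

The repair is to replace $\sin$ by a function with zeros exactly at the nodes. Let us do this for $\Lambda$ and see what happens. Put
$$G(z)=\frac1{\Gamma(a+z)\,\Gamma(a-z)} .$$
Since $1/\Gamma$ is entire with simple zeros exactly at $0,-1,-2,\dots$, the function $G$ is entire, even, real on $\mathbb R$, with simple zeros exactly at $\Lambda$. For $\delta=0$, i.e. $a=\frac12$, the reflection formula $\Gamma(s)\Gamma(1-s)=\pi/\sin\pi s$ gives $G(z)=\frac1\pi\cos\pi z$, as it should.

We use these textbook facts. With $\psi=\Gamma'/\Gamma$,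

- $\psi(k+1)=\psi(1)+\sum_{j=1}^k\frac1j$, and $\psi(s+\delta)-\psi(s)=\sum_{m\ge0}\big(\frac1{s+m}-\frac1{s+\delta+m}\big)$ for $s>0$;
- $\log\Gamma$ is convex on $(0,\infty)$;
- for fixed real $\alpha,b$, $\Gamma(z+\alpha)/\Gamma(z+b)\sim z^{\alpha-b}$ as $|z|\to\infty$, uniformly in $\mathrm{Re}\,z\ge0$.

**Step 1: the singular part of $1/G^2$ at each node.** This is needed to know what a correct kernel at $t\in\Lambda$ looks like. Let $u=z-\lambda_k$. From $\Gamma(1+s)=s(s-1)\cdots(s-k)\,\Gamma(s-k)$,
$$\frac1{\Gamma(-k+s)}=\frac{s\prod_{j=1}^k(s-j)}{\Gamma(1+s)}=(-1)^kk!\,s\prod_{j=1}^k\Big(1-\frac sj\Big)\cdot\frac1{\Gamma(1+s)}=(-1)^kk!\,s\big(1-s\,\psi(k+1)+O(s^2)\big),$$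
because $1/\Gamma(1+s)=1-s\,\psi(1)+O(s^2)$. Now $a-z=-k-u$, so we use this with $s=-u$. Moreover $a+z=2a+k+u=k+1+\delta+u$, so
$$\frac1{\Gamma(a+z)}=\frac1{\Gamma(k+1+\delta)}\big(1-u\,\psi(k+1+\delta)+O(u^2)\big).$$
Multiplying,
$$G(z)=(-1)^{k+1}\frac{k!}{\Gamma(k+1+\delta)}\,u\Big(1+u\,[\psi(k+1)-\psi(k+1+\delta)]+O(u^2)\Big).$$
Put
$$A_k=\frac1{G'(\pm\lambda_k)^2}=\Big(\frac{\Gamma(k+1+\delta)}{\Gamma(k+1)}\Big)^2,\qquad\beta_k=2\,[\psi(k+1+\delta)-\psi(k+1)]>0 .$$
Then $G(z)^2=A_k^{-1}u^2(1-\beta_ku+O(u^2))$, hence $1/G^2=A_k\big(u^{-2}+\beta_ku^{-1}\big)+O(1)$ near $\lambda_k$. Since $G$ is even, substituting $-z$ for $z$ gives the expansion near $-\lambda_k$, with the sign of the simple pole reversed. Together: near $t=\pm\lambda_k$,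
$$\frac1{G(z)^2}=w_t(z)+O(1),\qquad w_{\pm\lambda_k}(z):=A_k\Big[\frac1{(z\mp\lambda_k)^2}\pm\frac{\beta_k}{z\mp\lambda_k}\Big].\tag{4}$$

*What went wrong.* For $t\in\Lambda$ the function $G^2w_t$ has a double zero at every other node. By (4), near $t$ it equals $G^2(1/G^2+O(1))=1+O(u^2)$, so at $t$ it has value $1$ and derivative $0$. This is the analog of the Fejér kernel. When $\delta=0$ we have $A_k=1$ and $\beta_k=0$, so $w_t=1/(z-t)^2$ is positive on $\mathbb R$ and the sum $\frac{\cos^2\pi z}{\pi^2}\sum_t\frac{v_t}{(z-t)^2}$ is a convex combination of the $v_t$ on $\mathbb R$, by the classical identity $\sum_t(z-t)^{-2}=\pi^2/\cos^2\pi z$. When $\delta>0$ the simple pole is present, and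
$$w_{-\lambda_0}(x)=A_0\Big[\frac1{s^2}-\frac{\beta_0}s\Big],\qquad s=x+\lambda_0,$$
is negative for $s>1/\beta_0$. Its minimum over $s>0$ is at $s=2/\beta_0$, with value $-A_0\beta_0^2/4$. The kernels are no longer nonnegative, and the convexity argument stops here.

A failed construction does not prove that no $f$ exists. On a finite set of nodes there is a great deal of freedom. This is why we take all of $\Lambda$: the next section shows that on $\Lambda$ an interpolating $f$ is determined up to one real parameter. The negativity of the kernels can then be used against every candidate at once.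

**Step 2: convergence.** We need to sum the $w_t$ over infinite sets. By log-convexity, $\Gamma(k+1+\delta)\le\Gamma(k+1)^{1-\delta}\Gamma(k+2)^\delta=\Gamma(k+1)(k+1)^\delta$, so $A_k\le(k+1)^{2\delta}$. Next,
$$\beta_k=2\sum_{m\ge0}\frac{\delta}{(k+1+m)(k+1+\delta+m)}\le2\delta\sum_{l\ge k+1}\frac1{l^2}\le2\delta\Big(\frac1{(k+1)^2}+\frac1{k+1}\Big)\le\frac{4\delta}{k+1}.$$
As $\lambda_k\ge\frac{k+1}2$, both $A_k\lambda_k^{-2}$ and $A_k\beta_k\lambda_k^{-1}$ are $O((k+1)^{2\delta-2})$. Since $2\delta<1$,
$$\sum_kA_k\lambda_k^{-2}<\infty,\qquad\sum_kA_k\beta_k\lambda_k^{-1}<\infty.\tag{5}$$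
If $|z|\le R$ and $\lambda_k\ge2R$, then $|z\mp\lambda_k|\ge\lambda_k/2$ and $|w_{\pm\lambda_k}(z)|\le A_k[4\lambda_k^{-2}+2\beta_k\lambda_k^{-1}]$. So for every $E\subset\Lambda$ the series $\Psi_E:=\sum_{t\in E}w_t$ converges absolutely and locally uniformly off $E$.

## 6. Every interpolant on $\Lambda$, up to one real constant

**Lemma A.** Let $f\in\mathcal B$ be real on $\mathbb R$ with $f(t)=v_t\in\{\pm1\}$ for all $t\in\Lambda$. Then there is $c\in\mathbb R$ with
$$\frac{f(z)}{G(z)^2}=c+\sum_{t\in\Lambda}v_tw_t(z).$$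
For $f\equiv1$ one has $c=0$.

*Proof.*

**Step 1: cancel the poles.** We form an entire function and will show that it is constant. On $\mathbb R$ we have $|f|\le1$ and $f$ is real, so $f(t)=\pm1$ is an extremum and $f'(t)=0$. Thus $f=v_t+O((z-t)^2)$ near $t$, and by (4) $f/G^2=v_tw_t+O(1)$ there. Hence
$$h:=\frac f{G^2}-\sum_{t\in\Lambda}v_tw_t$$
has only removable singularities and is entire. We show $\max_{|z|=r_K}|h|=o(r_K)$ on the circles $|z|=r_K:=\lambda_K+\frac12$, $K\to\infty$.

**Step 2: bound $f/G^2$ on the circles.** The exponential growth of $f$ must be absorbed by $G^2$. As $G$ is even and the bound on $|f|$ is symmetric under $z\mapsto-z$, assume $\mathrm{Re}\,z\ge0$. By the reflection formula $\Gamma(a-z)\Gamma(1-a+z)=\pi/\sin\pi(a-z)$,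
$$\frac1{G(z)}=\Gamma(a+z)\Gamma(a-z)=\frac{\Gamma(z+a)}{\Gamma(z+1-a)}\cdot\frac{\pi}{\sin\pi(a-z)}.\tag{6}$$
The gamma ratio is $\sim z^{2a-1}=z^\delta$ uniformly in $\mathrm{Re}\,z\ge0$ as $|z|\to\infty$, and it is continuous on $\mathrm{Re}\,z\ge0$ because $a>0$. So it is at most $C|z|^\delta$ in absolute value for $|z|\ge1$.

On the half circle, $z$ has distance at least $\frac12$ from $a+\mathbb Z$. For $a+k>0$ the distance to $a+k$ is at least $|r_K-(a+k)|=|K-k+\frac12|\ge\frac12$. For $a+k<0$ it is at least $|z|=r_K\ge\frac12$, because $\mathrm{Re}\,z\ge0$.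

Whenever $\zeta=\xi+iy$ has distance at least $\frac12$ from $\mathbb Z$, we have $|\sin\pi\zeta|\ge c_1e^{\pi|y|}$ with an absolute $c_1>0$. To see this, use $|\sin\pi\zeta|^2=\sin^2\pi\xi+\sinh^2\pi y$. If $|y|\ge\frac14$, then $|\sin\pi\zeta|\ge\sinh\pi|y|\ge\frac12(1-e^{-\pi/2})e^{\pi|y|}$. If $|y|<\frac14$, then $\xi$ has distance at least $\sqrt{\frac14-\frac1{16}}=\frac{\sqrt3}4$ from $\mathbb Z$. Since $\sin\pi d\ge2d$ on $[0,\frac12]$, $|\sin\pi\zeta|\ge\frac{\sqrt3}2\ge\frac{\sqrt3}2e^{-\pi/4}e^{\pi|y|}$.

Applying this to $\zeta=a-z$ in (6), we get $|1/G(z)|^2\le C^2r_K^{2\delta}\,\pi^2c_1^{-2}e^{-2\pi|\mathrm{Im}\,z|}$. Multiplying by $|f(z)|\le e^{2\pi|\mathrm{Im}\,z|}$ gives $|f/G^2|\le C'r_K^{2\delta}=o(r_K)$.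

**Step 3: bound the sum on the circles.** Here the bounds on $A_k,\beta_k$ are used again. Since $|z\mp\lambda_k|\ge\big||z|-\lambda_k\big|=|K-k+\frac12|$,
$$\Big|\sum_tv_tw_t(z)\Big|\le2\sum_{k\ge0}\Big[\frac{(k+1)^{2\delta}}{(K-k+\frac12)^2}+\frac{4\delta(k+1)^{2\delta-1}}{|K-k+\frac12|}\Big].$$
For $k\le2K+2$ the first terms contribute at most $(2K+3)^{2\delta}\cdot2\sum_{j\ge0}(j+\frac12)^{-2}=O(K^{2\delta})$. In the second terms $(k+1)^{2\delta-1}\le1$, so they contribute at most $4\delta\cdot2\sum_{j=0}^{K+1}(j+\frac12)^{-1}=O(\log K)$. For $k\ge2K+3$ we have $k-K-\frac12\ge\frac{k+1}2$, so the terms are $O((k+1)^{2\delta-2})$, with sum $O(1)$. Altogether the sum is $O(K^{2\delta})+O(\log K)+O(1)=o(r_K)$.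

**Step 4: conclude that $h$ is a real constant.** By Cauchy's estimates the $m$-th Taylor coefficient of $h$ at $0$ is at most $r_K^{-m}\max_{|z|=r_K}|h|$, which tends to $0$ for every $m\ge1$. So $h\equiv c$. Since $f$, $G$ and all $w_t$ are real on $\mathbb R$, $c\in\mathbb R$.

**Step 5: $c=0$ for $f\equiv1$.** We evaluate along the imaginary axis, where both remaining terms vanish in the limit. Let $z=iy$, $y\to+\infty$. By (6), $|1/G(iy)|\le C\pi y^\delta/|\sin\pi(a-iy)|\le C\pi y^\delta/\sinh\pi y\to0$. Also $|iy-t|\ge|t|$, so $|w_{\pm\lambda_k}(iy)|\le A_k[\lambda_k^{-2}+\beta_k\lambda_k^{-1}]$, which is summable by (5), while each $w_t(iy)\to0$. By dominated convergence $\sum_tw_t(iy)\to0$. Hence $c=0$. $\square$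

## 7. Signs that no function in $\mathcal B$ can take

Let $P$ and $S$ be the sets where $v=+1$ and $v=-1$. By Lemma A for $f$ and for $1$,
$$f=G^2(c+\Psi_P-\Psi_S),\qquad1=G^2(\Psi_P+\Psi_S),$$
and therefore
$$1-f=G^2(2\Psi_S-c),\qquad1+f=G^2(2\Psi_P+c).\tag{7}$$
Both are nonnegative on $\mathbb R$. So a negative value of $\Psi_S$ forces $c<0$, and a negative value of $\Psi_P$ forces $c>0$. We want a sign pattern that does both. To make $\Psi_S$ negative somewhere, let $S$ contain $-\lambda_0$ and otherwise only very distant points: $w_{-\lambda_0}$ has the negative minimum found in Section 5. To make $\Psi_P$ negative, let $P$ be finite with one unpaired point $\lambda_0$. The $1/x$ tails of the pairs $\pm\lambda_k$ cancel and the tail of $w_{\lambda_0}$ decides.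

So for $M\ge1$ let
$$P=\{\lambda_0\}\cup\{\pm\lambda_k:1\le k\le M\},\qquad S=\Lambda\setminus P=\{-\lambda_0\}\cup\{\pm\lambda_k:k>M\},$$
with $v_t=+1$ on $P$ and $v_t=-1$ on $S$.

**Lemma B.** For $M$ large enough there is no $f\in\mathcal B$ with $f(t)=v_t$ for all $t\in\Lambda$.

*Proof.* Suppose $f$ exists.

**Step 1: reduce to real $f$ and get two inequalities for $c$.** This makes Lemma A applicable. The function $\frac12\big(f(z)+\overline{f(\bar z)}\big)$ is entire, lies in $\mathcal B$, is real on $\mathbb R$, and takes the same real values $v_t$ on $\Lambda$. Replace $f$ by it. Then (7) holds. For real $x\notin\Lambda$ we have $G(x)^2>0$ and $-1\le f(x)\le1$, so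
$$c\le2\Psi_S(x),\qquad c\ge-2\Psi_P(x)\qquad(x\in\mathbb R\setminus\Lambda).\tag{8}$$
As $\Psi_S$ is continuous off $S$ and the points of $P$ are isolated in $\Lambda$, the first inequality holds for all $x\in\mathbb R\setminus S$.

**Step 2: $c<0$.** We evaluate $\Psi_S$ at the minimum of $w_{-\lambda_0}$. Let $x_0=2/\beta_0-a$, so that $x_0+\lambda_0=2/\beta_0$ and
$$w_{-\lambda_0}(x_0)=A_0\Big[\frac{\beta_0^2}4-\frac{\beta_0^2}2\Big]=-\frac{A_0\beta_0^2}4 .$$
The point $x_0$ does not depend on $M$. Let $M$ be so large that $\lambda_{M+1}\ge2|x_0|$ and $\lambda_{M+1}>|x_0|$. Then $x_0\notin S$, since $x_0\ne-\lambda_0$. The rest of $\Psi_S(x_0)$ is in absolute value at most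
$$2\sum_{k>M}A_k\Big[\frac1{(\lambda_k-|x_0|)^2}+\frac{\beta_k}{\lambda_k-|x_0|}\Big]\le2\sum_{k>M}A_k\Big[\frac4{\lambda_k^2}+\frac{2\beta_k}{\lambda_k}\Big],$$
which tends to $0$ as $M\to\infty$ by (5). Fix $M$ so large that it is $<A_0\beta_0^2/8$. Then $c\le2\Psi_S(x_0)<-A_0\beta_0^2/4<0$.

**Step 3: $c>0$.** We look at $\Psi_P$ far to the left. By (4), as $x\to-\infty$, $x\,w_{\lambda_k}(x)\to A_k\beta_k$ and $x\,w_{-\lambda_k}(x)\to-A_k\beta_k$. Since $P$ is finite,
$$x\,\Psi_P(x)\to A_0\beta_0+\sum_{k=1}^M(A_k\beta_k-A_k\beta_k)=A_0\beta_0>0 .$$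
Hence $\Psi_P(x)<0$ for some real $x\notin\Lambda$, and (8) gives $c\ge-2\Psi_P(x)>0$.

Steps 2 and 3 contradict each other. $\square$

For $\delta=0$ we would have $\beta_0=0$, and neither Step 2 nor Step 3 would produce a sign. This agrees with Section 4.

## 8. From infinitely many nodes to finitely many, with room to spare

From here on $\delta$, $M$ and $v$ are fixed as in Lemma B, and $\Lambda_N=\{\pm\lambda_k:0\le k\le N\}$. Lemma B involves infinitely many nodes, and $\Lambda$ has gaps of exactly $1$. The next lemma removes both drawbacks: finitely many nodes suffice, and the nodes may be moved.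

**Lemma C.** There are $N\ge0$ and $\eta>0$ such that for all reals $(t')_{t\in\Lambda_N}$ with $|t'-t|\le\eta$ and every $f\in\mathcal B$, some $t\in\Lambda_N$ satisfies $|f(t')-v_t|>\eta$.

*Proof.* Suppose not. Then for each $N\ge1$ the claim fails with $\eta=1/N$: there are $f_N\in\mathcal B$ and reals $t'_N$ ($t\in\Lambda_N$) with
$$|t'_N-t|\le\tfrac1N,\qquad|f_N(t'_N)-v_t|\le\tfrac1N\qquad\text{for all }t\in\Lambda_N .$$
On $|z|\le R$ all functions in $\mathcal B$ are bounded by $e^{2\pi R}$, so by Montel's theorem a subsequence of $(f_N)$ converges locally uniformly to an entire $f$, and $f\in\mathcal B$ because the defining inequality passes to pointwise limits. Fix $t\in\Lambda$. It lies in $\Lambda_N$ for all large $N$, and along the subsequence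
$$|f_N(t'_N)-f(t)|\le|f_N(t'_N)-f(t'_N)|+|f(t'_N)-f(t)|\to0 ,$$
by uniform convergence near $t$ and continuity of $f$. Since also $f_N(t'_N)\to v_t$, we get $f(t)=v_t$. This holds for every $t\in\Lambda$ and contradicts Lemma B. $\square$

## 9. Stretching and wrapping onto the circle: proof of Theorem 1

**Step 1: choose the data.** We use the room in Lemma C to make all gaps exceed $1$. Take $N,\eta$ from Lemma C and $\varepsilon>0$ with $\varepsilon\lambda_N\le\eta$. Let $\tau_1<\dots<\tau_n$, $n=2N+2\ge2$, be the points $(1+\varepsilon)t$, $t\in\Lambda_N$, and let $v_j$ be the sign $v_t$ of the corresponding $t$. The gaps of $\Lambda_N$ are at least $1$, so $\tau_{j+1}-\tau_j\ge1+\varepsilon$. Let $f_0\ge(1+\varepsilon)(2\lambda_N+1)$ and let $f_c\ge f_0$ be an integer. None of $\varepsilon,\eta,n,\tau_j,v_j,f_0$ depends on $f_c$.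

**Step 2: item 1.** We check that wrapping onto the circle does not bring points too close. The numbers $\tau_j/f_c$ lie in an interval of length
$$\frac{2(1+\varepsilon)\lambda_N}{f_c}\le1-\frac{1+\varepsilon}{f_c},$$
where the inequality is equivalent to $f_c\ge(1+\varepsilon)(2\lambda_N+1)$. So two different ones are at a distance $d$ on the line with $d\ge(1+\varepsilon)/f_c$ and $1-d\ge(1+\varepsilon)/f_c$. Hence they are distinct mod $1$, and their wrap-around distance $\min(d,1-d)$ is at least $(1+\varepsilon)/f_c$.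

**Step 3: item 2.** We bound the maximum in (1) for $x=\sum_ja_j\delta_{\tau_j/f_c}$ with $a_j=|a_j|v_j$. Let $q\in V$ with $\|q\|_\infty\le1$ and write $q_j=q(\tau_j/f_c)$. By (3), $f(z)=q(z/f_c)\in\mathcal B$, and $f(\tau_j)=q_j$. For $t\in\Lambda_N$ the point $t'=(1+\varepsilon)t$ satisfies $|t'-t|=\varepsilon|t|\le\varepsilon\lambda_N\le\eta$. So Lemma C gives an index $j$ with $|q_j-v_j|>\eta$. For this $j$,
$$\eta^2<|q_j-v_j|^2=|q_j|^2+1-2\,\mathrm{Re}(v_jq_j)\le2-2\,\mathrm{Re}(v_jq_j),$$
so $\mathrm{Re}(v_jq_j)\le1-\frac{\eta^2}2$. For all other indices $i$, $\mathrm{Re}(v_iq_i)\le1$. Hence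
$$\mathrm{Re}\sum_ia_iq(\tau_i/f_c)=\sum_i|a_i|\,\mathrm{Re}(v_iq_i)\le\sum_i|a_i|-\frac{\eta^2}2\min_i|a_i| .$$
Taking the maximum over $q$, (1) gives
$$\min\|\tilde x\|_{\mathrm{TV}}\le\|x\|_{\mathrm{TV}}-\frac{\eta^2}2\min_j|a_j|<\|x\|_{\mathrm{TV}},$$
and $x$ is not a minimizer.

**Step 4: item 3.** We show that additional spikes do not help. Suppose a signal has support containing $T$, phases $v_j$ on $T$, and is a minimizer. By (2) there is $q\in V$ with $\|q\|_\infty\le1$ and $q(\tau_j/f_c)=\overline{v_j}=v_j$ for all $j$. Step 3 shows that for every such $q$ some $j$ has $|q(\tau_j/f_c)-v_j|>\eta$, a contradiction. $\blacksquare$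

Since $f_c\ge f_0$ was arbitrary and $\Delta(T)\ge(1+\varepsilon)/f_c>1/f_c$, for every large $f_c$ there is a signal with separation greater than $1/f_c$ that is not even a minimizer of the program. The conjectured statement is disproved. The nodes responsible are a finite piece of $\Lambda$ stretched by the factor $1+\varepsilon$. In units of $1/f_c$, $\Lambda$ has all gaps equal to $1$ except one gap $1+\delta$, and any $\delta\in(0,\frac12)$ will do.
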